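
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Diminishing returns in the number of servers:\\ convexity of the optimal $k$-server cost over a time window}


\begin{abstract}
Let $G(j)$ be the increase, over a time window, of the optimal offline cost of serving a request sequence with $j$ servers in a metric space of diameter $D$. We show that $G(j)+G(j+2)\ge 2G(j+1)-D$ for every window, so the saving due to an additional server is diminishing up to one diameter. For hierarchically separated trees this confirms, with constant $1$, a conjecture that asked for an error $O(1)\cdot D$. The constant $1$ is optimal for every $j$. We also show that nonadjacent savings satisfy the same inequality with error $2D$, independently of how far apart they are. The proofs exchange a single server between two solutions; the sharp constant comes from linear programming duality at the start of the window.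
\end{abstract}

\section{The question}\label{sec:question}

\subsection*{The setting}
Let $(M,d)$ be a metric space in which all distances are at most $D$. Fix $k\ge 3$, multisets
\[
C_1\subseteq C_2\subseteq\dots\subseteq C_k
\]
of points of $M$ with $|C_j|=j$, and a sequence of requests $\sigma_1,\dots,\sigma_n\in M$. For $1\le j\le k$ and $0\le t\le n$ let $\mathrm{Opt}(j,t)$ be the minimum total distance traveled by $j$ servers that start in the configuration $C_j$ at time $0$ and serve $\sigma_1,\dots,\sigma_t$ in this order; serving $\sigma_s$ means that some server is at $\sigma_s$ at time $s$. There is no constraint after time $t$, and $\mathrm{Opt}(j,0)=0$. Put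
\[
\Delta\mathrm{Opt}(j,t)=\mathrm{Opt}(j,t)-\mathrm{Opt}(j,t-1)\qquad(1\le t\le n).
\]

The case of interest is that of a \emph{hierarchically separated tree} (HST): a rooted tree whose edge lengths decrease by a fixed factor $\alpha>1$ from each level to the next. Then $M$ is the set of leaves, $d$ is the distance in the tree, and $D$ is the diameter. The following was conjectured in \cite[Conjecture 5.1]{source}.

\begin{conjecture}
There is an absolute constant $C$ such that for every HST of diameter $D$, every $k\ge3$, all nested initial configurations and all request sequences as above, all $1\le j\le k-2$ and all $1\le t_1\le t_2\le n$,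
\[
\sum_{t=t_1}^{t_2}\bigl(\Delta\mathrm{Opt}(j,t)+\Delta\mathrm{Opt}(j+2,t)\bigr)\ \ge\ 2\sum_{t=t_1}^{t_2}\Delta\mathrm{Opt}(j+1,t)-C\cdot D .
\]
The constant does not depend on the tree, $\alpha$, $k$, the requests, $j$, $t_1$ or $t_2$.
\end{conjecture}

\subsection*{What it says}
Fix the window $t_1\le t_2$, put $\tau=t_1-1$, and write
\[
G(i)=\sum_{t=t_1}^{t_2}\Delta\mathrm{Opt}(i,t)=\mathrm{Opt}(i,t_2)-\mathrm{Opt}(i,\tau),\qquad g_i=G(i)-G(i+1).
\]
Thus $g_i$ is what the $(i+1)$st server saves during the window, and the conjecture is the law of diminishing returns $g_{j+1}\le g_j+C\,D$: up to an error term, $G$ is convex.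

If the window begins at time $1$ and all servers start at one point, then $G(i)=\mathrm{Opt}(i,t_2)$ and exact convexity holds (see the remark after Lemma~\ref{lem:window}). For a later window, $G(i)=\mathrm{Opt}(i,t_2)-\mathrm{Opt}(i,\tau)$ is the difference of two such functions, and a difference of convex functions need not be convex. Convexity can fail even when the window is a single time step: on a star with three leaves and requests $1,2,3,1,2,3,\dots$ the inequality without error term fails, as we compute in Section~\ref{sec:cut}.

How large an error should one expect? A solution that is optimal up to time $\tau$ and a solution that is optimal up to time $t_2$ may disagree at time $\tau$ about the position of every server, and moving all servers costs up to $kD$. Indeed the inequality is known with $O(k)\cdot D$ in place of $C\cdot D$. The point of the conjecture is that this should be far too pessimistic. It is: when we compare solutions with different numbers of servers, only one server of each ever has to be moved.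

\subsection*{Results}
Neither the tree structure nor the $O(k)$ bound is used below; only the triangle inequality and the bound $D$ on distances matter. All statements are for arbitrary $(M,d)$ as above, all windows, and the nested $C_1\subseteq\dots\subseteq C_k$.

\begin{theorem}\label{thm:two}
For all $1\le j<l\le k-1$,
\[
G(j)+G(l+1)\ge G(j+1)+G(l)-2D,\qquad\text{that is,}\qquad g_l\le g_j+2D .
\]
\end{theorem}

\begin{theorem}\label{thm:one}
For all $1\le j<l\le k-1$,
\[
\frac1{l-j}\sum_{r=j+1}^{l}g_r\ \le\ g_j+D .
\]
In particular $(l=j+1)$ the conjecture holds with $C=1$.
\end{theorem}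

\begin{theorem}\label{thm:sharp}
For every $j\ge1$, $k\ge j+2$ and $D>0$ there is an instance on a star of diameter $D$, which is an HST for every $\alpha$, with $t_1=t_2$ and
\[
G(j)+G(j+2)=2G(j+1)-D .
\]
Hence no constant $C<1$ is possible, for any $j$.
\end{theorem}

\begin{corollary}\label{cor:uniform}
If all distances between distinct points equal $D$, then $g_l\le g_j+D$ for all $1\le j<l\le k-1$.
\end{corollary}

Theorem~\ref{thm:two} with $l=j+1$ already settles the conjecture, with $C=2$, and its proof is the shortest. For $l\ge j+2$ we do not claim that the factor $2$ in it is best possible.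

\section{Cutting a solution at the start of the window}\label{sec:cut}

Let $S$ be the finite set of points occurring in $C_k$ or in $\sigma$. Servers may be restricted to $S$: if a server has positions $x_0\in S,x_1,x_2,\dots$, replace each $x_s$ by the last $x_r\in S$ with $r\le s$. It still serves all that it served, and by the triangle inequality it does not travel farther. From now on all servers stay in $S$, and a \emph{configuration} is a finite multiset $A$ of points of $S$; $A(x)$ is the multiplicity of $x$, and $A+b$, $B-b$ mean that one copy of $b$ is added or removed. For $p\colon S\to\mathbb R$ we write $p(A)=\sum_xA(x)p(x)$, and $\max p$, $\min p$ are taken over $S$.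

A solution up to time $t_2$ consists of a part before the window and a part inside it, and the two parts meet in a configuration. For $1\le i\le k$ and $|A|=i$ let
\begin{itemize}
\item $w_i(A)$ be the minimum cost of starting in $C_i$, serving $\sigma_1,\dots,\sigma_\tau$, and then moving to $A$;
\item $v_i(A)$ be the minimum cost of starting in $A$ and serving $\sigma_{t_1},\dots,\sigma_{t_2}$, with free final configuration.
\end{itemize}
Both are finite. Since the servers may still move after the last request before they end in $A$,
\begin{equation}\label{eq:lip}
w_i(A+x)\le w_i(A+y)+d(x,y)\qquad(|A|=i-1,\ x,y\in S).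
\end{equation}
Moreover $\mathrm{Opt}(i,\tau)=\min_A w_i(A)$, and $\mathrm{Opt}(i,t_2)=\min_A\bigl(w_i(A)+v_i(A)\bigr)$: for ``$\ge$'' let $A$ be the configuration of an optimal solution at time $\tau$, and for ``$\le$'' concatenate the two parts and use the triangle inequality for the move through $A$.

What matters for $G$ is how much worse than optimal a configuration is for the prefix. Put $m(i)=\mathrm{Opt}(i,\tau)$ and define the \emph{excess}
\[
e_i(A)=w_i(A)-m(i)\ \ge 0 .
\]
Then
\begin{equation}\label{eq:G}
G(i)=\min_{|A|=i}\bigl(e_i(A)+v_i(A)\bigr).
\end{equation}
So the window would like to choose the starting configuration by $v_i$ alone, and it is charged the excess $e_i$ for it.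

\subsection*{The smallest case}
Take three points $1,2,3$ at mutual distance $D=1$ (the leaves of a star with edges of length $\frac12$), let all servers start at $1$, let the requests be $1,2,3,1,2$, and let the window be the single time $t_1=t_2=5$, so $\tau=4$; let $j=1$.

One server moves at each of the times $2,3,4,5$, so $m(1)=3$ and $\mathrm{Opt}(1,5)=4$. With more servers, every solution has paid at least $2$ by time $3$, because the points $2$ and $3$ must be entered. Three servers need no more: $m(3)=\mathrm{Opt}(3,5)=2$. Two servers can keep one at $1$ and move the other to $2$ and $3$, so $m(2)=2$, and one more move serves the last request, so $\mathrm{Opt}(2,5)\le3$. But if two servers paid only $2$ up to time $5$, nothing would move after time $3$ and two servers would cover $1,2,3$; so $\mathrm{Opt}(2,5)=3$. Hence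
\[
G(1)=1,\quad G(2)=1,\quad G(3)=0,\qquad g_1=0,\quad g_2=1=g_1+D .
\]

Where is convexity lost? In \eqref{eq:G} the minima for the levels $1$ and $3$ are attained at $A=\{1\}$ and $B=\{1,2,3\}$, both with excess $0$, and $v_1(A)=1$, $v_3(B)=0$. To produce two solutions with two servers each, hand one server from $B$ to $A$. There are three ways:
\begin{itemize}
\item the server at $2$ gives $A+2=\{1,2\}$ and $B-2=\{1,3\}$;
\item the server at $3$ gives $A+3=\{1,3\}$ and $B-3=\{1,2\}$;
\item the server at $1$ gives $A+1=\{1,1\}$ and $B-1=\{2,3\}$.
\end{itemize}
In each case exactly one of the two configurations contains $2$, so their values of $v_2$ add up to $1=v_1(A)+v_3(B)$, and inside the window nothing is lost.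

For the prefix, $e_2(\{1,3\})=0$. But a solution of cost $2$ does not move after time $3$; at time $3$ it has a server at $3$ and, for the request at time $4$, one at $1$, so it ends in $\{1,3\}$. Hence every other configuration of two servers has excess at least $1$; in particular $e_2(\{1,2\})=1$. Each of the three ways therefore has positive excess, and the first two have total excess $1$. Without excess, the prefix can give $A$ a server at $3$, and it can take from $B$ the server at $2$; but this creates $\{1,3\}$ twice, and in the window $2v_2(\{1,3\})=2$. In the first two ways the disagreement is about the position of one server, and it costs one distance.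

The general proof has the same three ingredients: an exchange inside the window, an exchange before the window, and a repair where the two disagree.

\section{Exchanging one server}\label{sec:exchange}

\subsection*{Solutions as flows}
For a request sequence $\rho_1,\dots,\rho_r$ $(r\ge0)$ let $N(\rho)$ be the network with nodes $(x,s)^+$ for $0\le s\le r$ and $(x,s)^-$ for $1\le s\le r+1$, where $x\in S$, and with
\begin{itemize}
\item \emph{move arcs} $(x,s)^+\to(y,s+1)^-$ of cost $d(x,y)$ and lower bound $0$, for $x,y\in S$ and $0\le s\le r$;
\item \emph{node arcs} $(x,s)^-\to(x,s)^+$ of cost $0$, for $x\in S$ and $1\le s\le r$, with lower bound $1$ if $x=\rho_s$ and $0$ otherwise.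
\end{itemize}
There are no upper bounds. Call $(x,0)^+$ the entrance and $(x,r+1)^-$ the exit at $x$. The network is acyclic, so an integral flow that respects the lower bounds, enters at the entrances with multiplicities $A$ and leaves at the exits with multiplicities $B$ splits into paths from entrances to exits. It is therefore the same as a movement of $|A|=|B|$ servers that starts in $A$, serves $\rho_1,\dots,\rho_r$ and ends in $B$, with the same cost.

The \emph{prefix network} is $N(\sigma_1,\dots,\sigma_\tau)$. The \emph{window network} is $N(\sigma_{t_1},\dots,\sigma_{t_2})$ together with a sink $T$ and arcs of cost $0$ and lower bound $0$ from all exits to $T$. Thus $w_i(A)$ is the minimum cost of an integral flow in the prefix network from $C_i$ to $A$, and $v_i(A)$ is the minimum cost of an integral flow in the window network from $A$ to $T$; here and below, such flows respect the lower bounds.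

The \emph{net supply} of a flow or of a difference of flows at a node is outflow minus inflow, and the \emph{net demand} is its negative. Paths and cycles may traverse an arc in its direction (\emph{forward}) or against it (\emph{backward}). We identify a path with the vector that is $1$ on its forward arcs, $-1$ on its backward arcs and $0$ elsewhere. Thus adding a path to a flow raises the net supply by $1$ at the start of the path and the net demand by $1$ at its end, and changes nothing at other nodes.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $P,Q$ be integral flows in one network that respect its lower bounds, all of which are nonnegative. Let $u$ be a node at which $Q-P$ has positive net supply. Then there is a path $R$ from $u$ to a node of positive net demand of $Q-P$ such that $P+R$ and $Q-R$ respect the lower bounds and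
\[
\mathrm{cost}(P+R)+\mathrm{cost}(Q-R)=\mathrm{cost}(P)+\mathrm{cost}(Q).
\]
The same holds for a path $R$ that ends at a prescribed node of positive net demand and starts at some node of positive net supply.
\end{lemma}

\begin{proof}
Put $z=Q-P$. By the flow decomposition theorem \cite{amo}, applied to $z$, the vector $z$ is a sum of paths and cycles, none of which repeats an arc, that use an arc $e$ forward only if $z(e)>0$, backward only if $z(e)<0$, and $|z(e)|$ times in total; at each node the number of paths that start (end) there is its net supply (demand), if positive, and $0$ otherwise. (One finds them greedily: walk along unused units of $z$ from a node whose net supply is not used up; remove a cycle whenever one closes, and stop at a node whose net demand is not used up. By conservation the walk cannot get stuck elsewhere. If no net supply is left, the rest is a sum of cycles.) Let $R$ be one of the paths starting at $u$, or ending at the prescribed node. On each arc both $P+R$ and $Q-R$ lie between $P$ and $Q$, so both respect the lower bounds. The cost identity is linearity.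
\end{proof}

Figure~\ref{fig:exchange} shows the first exchange of Section~\ref{sec:cut}; the path runs backward along the move that $P$ no longer needs.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.9]
\begin{scope}
\node[circle,draw,inner sep=2pt] (a1) at (0,2) {\scriptsize 1};
\node[circle,draw,inner sep=2pt] (a2) at (0,1) {\scriptsize 2};
\node[circle,draw,inner sep=2pt] (a3) at (0,0) {\scriptsize 3};
\node[circle,draw,inner sep=2pt] (b1) at (2,2) {\scriptsize 1};
\node[circle,draw,inner sep=2pt] (b2) at (2,1) {\scriptsize 2};
\node[circle,draw,inner sep=2pt] (b3) at (2,0) {\scriptsize 3};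
\node (t) at (3.7,1) {$T$};
\draw[->,very thick] (a1)--(b2);
\draw[->,very thick] (b2) to[bend left=15] (t);
\draw[->,dashed] (a1)--(b1);
\draw[->,dashed] (a2)--(b2);
\draw[->,dashed] (a3)--(b3);
\draw[->,dashed] (b1)--(t);
\draw[->,dashed] (b2) to[bend right=15] (t);
\draw[->,dashed] (b3)--(t);
\node at (1.8,-0.8) {$P$ (solid) and $Q$ (dashed)};
\end{scope}
\begin{scope}[xshift=6cm]
\node[circle,draw,inner sep=2pt] (c1) at (0,2) {\scriptsize 1};
\node[circle,draw,inner sep=2pt] (c2) at (0,1) {\scriptsize 2};
\node[circle,draw,inner sep=2pt] (c3) at (0,0) {\scriptsize 3};
\node[circle,draw,inner sep=2pt] (d1) at (2,2) {\scriptsize 1};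
\node[circle,draw,inner sep=2pt] (d2) at (2,1) {\scriptsize 2};
\node[circle,draw,inner sep=2pt] (d3) at (2,0) {\scriptsize 3};
\node (s) at (3.7,1) {$T$};
\draw[->,very thick] (c2)--(d2);
\draw[->,very thick] (d2)--(c1);
\draw[->,very thick] (c1)--(d1);
\draw[->,very thick] (d1)--(s);
\node at (1.8,-0.8) {the path $R$};
\end{scope}
\end{tikzpicture}
\caption{Three points at mutual distance $1$ and a window with the single request $2$ (intermediate arcs contracted). Left: the flow $P$ of one server starting at $1$ and the flow $Q$ of three servers starting at $1,2,3$. Right: a path $R$ of $Q-P$ from point $2$ to the sink; it uses the arc from $1$ to $2$ backward. The flow $P+R$ starts in $\{1,2\}$ and costs $0$, the flow $Q-R$ starts in $\{1,3\}$ and costs $1$.}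
\label{fig:exchange}
\end{figure}

\subsection*{Inside the window}

\begin{lemma}\label{lem:window}
Let $1\le i<i'\le k$, $|A|=i$, $|B|=i'$. There is $b\in B$ with
\[
v_{i+1}(A+b)+v_{i'-1}(B-b)\le v_i(A)+v_{i'}(B).
\]
\end{lemma}

\begin{proof}
Let $P,Q$ be integral flows in the window network of cost $v_i(A)$ and $v_{i'}(B)$, from $A$ and from $B$ to $T$. The difference $Q-P$ has net demand $i'-i>0$ at $T$, net supply $B(x)-A(x)$ at the entrance at $x$, and is balanced elsewhere. By Lemma~\ref{lem:exchange} there is a path $R$ that ends at $T$ and starts at the entrance at some $b$ with $B(b)>A(b)$. The flows $P+R$ and $Q-R$ start in $A+b$ and $B-b$ and end at $T$.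
\end{proof}

\begin{remark}
Suppose $t_1=1$ and $C_k$ consists of $k$ copies of one point $c$. Then $G(i)=v_i(C_i)$. Lemma~\ref{lem:window} with $A=C_j$ and $B=C_{j+2}$ can only give $b=c$, and so $2G(j+1)\le G(j)+G(j+2)$ without error term.
\end{remark}

\subsection*{Before the window}
In the prefix network the same idea needs more care. There are now two ends: the exchanged flows must again start in configurations of the form $C_i$. If we exchanged a path between levels $j$ and $j+2$, we could not prevent it from starting at the wrong one of the two additional servers. Moreover, $m(j+1)$ enters $G(j+1)$ with a minus sign, so prefix costs must be compared with optimal ones and not only with each other. Both difficulties disappear if we exchange between \emph{consecutive} levels, with an optimal prefix as partner.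

\begin{lemma}\label{lem:prefix}
Let $1\le i<k$, $|A|=i$, $|B|=i+1$. There is $b\in B$ with
\[
e_{i+1}(A+b)+e_i(B-b)\le e_i(A)+e_{i+1}(B).
\]
\end{lemma}

\begin{proof}
By nestedness $C_{i+1}=C_i+c_*$ for some point $c_*$. Let $P,Q$ be integral flows in the prefix network of cost $w_i(A)$ and $w_{i+1}(B)$, from $C_i$ to $A$ and from $C_{i+1}$ to $B$. Among the entrances, $Q-P$ has nonzero net supply only at $c_*$, where it is $1$; the exit at $x$ has net demand $B(x)-A(x)$; all other nodes are balanced. Apply Lemma~\ref{lem:exchange} with $u$ the entrance at $c_*$: there is a path $R$ from $u$ to the exit at some $b$ with $B(b)>A(b)$. The flow $P+R$ goes from $C_i+c_*=C_{i+1}$ to $A+b$, and $Q-R$ goes from $C_{i+1}-c_*=C_i$ to $B-b$. So the inequality holds with $w$ in place of $e$; subtract $m(i)+m(i+1)$ from both sides.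
\end{proof}

\begin{corollary}\label{cor:updown}
Let $1\le i<k$.
\begin{itemize}
\item[\textup{(Up)}] For every $A$ with $|A|=i$ there is $b\in S$ with $e_{i+1}(A+b)\le e_i(A)$.
\item[\textup{(Down)}] For every $B$ with $|B|=i+1$ there is $b\in B$ with $e_i(B-b)\le e_{i+1}(B)$.
\end{itemize}
\end{corollary}

\begin{proof}
For (Up) apply Lemma~\ref{lem:prefix} with some $B$ of excess $0$ and drop $e_i(B-b)\ge0$. For (Down) apply it with some $A$ of excess $0$ and drop $e_{i+1}(A+b)\ge0$.
\end{proof}

\begin{remark}
Apart from the choice of $S$, which could as well contain the points of all the $C_i$, Lemma~\ref{lem:prefix} is the only place in the proofs of the upper bounds where nestedness of the $C_i$ is used. It cannot be dropped. Take points $0,1,\dots,j$ at mutual distance $D$, requests $1,2,\dots,j$ and $t_1=1$, $t_2=j$. If $C_j=\{1,\dots,j\}$, $C_{j+2}=C_j+0+0$, but $C_{j+1}$ consists of $j+1$ copies of $0$, then $G(j)=G(j+2)=0$, while $G(j+1)=jD$ because each of the points $1,\dots,j$ must be entered. The error term would have to be $2jD$.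
\end{remark}

\section{Two repairs: proof of Theorem~\ref{thm:two}}\label{sec:two}

The window decides which server is handed over. Before the window, we compare this choice with the choice that the prefix would make, once at each of the two levels; each comparison moves one server and costs at most $D$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $A$ and $B$ attain the minimum in \eqref{eq:G} for $G(j)$ and $G(l+1)$. By Lemma~\ref{lem:window} there is $b\in B$ with
\begin{equation}\label{eq:handover}
v_{j+1}(A+b)+v_l(B-b)\le v_j(A)+v_{l+1}(B).
\end{equation}
The prefix may prefer others: take $b'\in S$ from (Up) for $A$, and $b''\in B$ from (Down) for $B$. By \eqref{eq:lip}, the excess changes by at most the distance moved when a single server is moved. Hence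
\begin{align*}
e_{j+1}(A+b)&\le e_{j+1}(A+b')+D\le e_j(A)+D,\\
e_l(B-b)&\le e_l(B-b'')+D\le e_{l+1}(B)+D .
\end{align*}
In the second line, if $b\ne b''$, the configurations $B-b$ and $B-b''$ are $(B-b-b'')+b''$ and $(B-b-b'')+b$. Using $A+b$ and $B-b$ in \eqref{eq:G} and then \eqref{eq:handover}, we obtain
\begin{align*}
G(j+1)+G(l)&\le e_{j+1}(A+b)+v_{j+1}(A+b)+e_l(B-b)+v_l(B-b)\\
&\le e_j(A)+v_j(A)+e_{l+1}(B)+v_{l+1}(B)+2D=G(j)+G(l+1)+2D. \qedhere
\end{align*}
\end{proof}

With $l=j+1$ this is the conjecture with $C=2$.

\section{Prices: proof of Theorem~\ref{thm:one}}\label{sec:prices}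

The proof above pays twice because the servers $b'$ and $b''$ that the prefix prefers are unrelated to each other. In the three-point example, if the server at $2$ or at $3$ is handed over, only one of the two repairs costs anything. To get by with a total error of $D$ in general, we replace the combinatorial negotiation between prefix and window by a \emph{price} $p(x)$ that the window pays to the prefix for a server at $x$. Given prices, each side optimizes on its own.

For $p\colon S\to\mathbb R$ and $1\le i\le k$ put
\[
\mathcal E_p(i)=\min_{|X|=i}\bigl(e_i(X)-p(X)\bigr),\qquad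
\mathcal V_p(i)=\min_{|X|=i}\bigl(v_i(X)+p(X)\bigr).
\]
By \eqref{eq:G}, since the payments cancel,
\begin{equation}\label{eq:weak}
G(i)\ge\mathcal E_p(i)+\mathcal V_p(i)\qquad\text{for all } i\text{ and all }p .
\end{equation}
In a convexity inequality $G(j)$ and $G(j+2)$ need lower bounds and $G(j+1)$ needs an upper bound. So we want one $p$ for which \eqref{eq:weak} is an equality at the middle level. We also need to know how the two terms on the right depend on $i$.

\begin{lemma}\label{lem:slopes}
For every $p\colon S\to\mathbb R$:
\begin{itemize}
\item[\textup{(a)}] $\delta_i=\mathcal V_p(i+1)-\mathcal V_p(i)$ is nondecreasing in $i$, for $1\le i\le k-1$;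
\item[\textup{(b)}] $-\max p\le\mathcal E_p(i+1)-\mathcal E_p(i)\le-\min p$ for $1\le i\le k-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $1\le i\le k-2$ and let $X,Y$ attain $\mathcal V_p(i)$ and $\mathcal V_p(i+2)$. Take $b\in Y$ from Lemma~\ref{lem:window} for $X$ and $Y$. Both $X+b$ and $Y-b$ have $i+1$ elements, and $p(X+b)+p(Y-b)=p(X)+p(Y)$. Hence
\[
2\mathcal V_p(i+1)\le v_{i+1}(X+b)+v_{i+1}(Y-b)+p(X)+p(Y)\le\mathcal V_p(i)+\mathcal V_p(i+2),
\]
that is, $\delta_i\le\delta_{i+1}$.

(b) Let $X$ attain $\mathcal E_p(i)$ and take $b$ from (Up) for $X$. Then
\[
\mathcal E_p(i+1)\le e_{i+1}(X+b)-p(X)-p(b)\le e_i(X)-p(X)-p(b)\le\mathcal E_p(i)-\min p .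
\]
Let $Y$ attain $\mathcal E_p(i+1)$ and take $b$ from (Down) for $Y$. Then
\[
\mathcal E_p(i)\le e_i(Y-b)-p(Y)+p(b)\le e_{i+1}(Y)-p(Y)+p(b)\le\mathcal E_p(i+1)+\max p .\qedhere
\]
\end{proof}

So the window part is exactly convex, and all slopes of the prefix part lie in an interval of length $\max p-\min p$. It remains to find prices with $\max p-\min p\le D$. They are the dual variables of a minimum cost flow problem at the time of the cut; optimality gives equality in \eqref{eq:weak}, and a correction by \eqref{eq:lip} makes them Lipschitz.

\begin{lemma}\label{lem:price}
For each $i$ with $1\le i\le k$ there is $p\colon S\to\mathbb R$ with $G(i)=\mathcal E_p(i)+\mathcal V_p(i)$ and $|p(x)-p(y)|\le d(x,y)$ for all $x,y\in S$; in particular $\max p-\min p\le D$.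
\end{lemma}

\begin{proof}
\emph{Prices exist.} Glue the prefix network to the window network by identifying, for each $x\in S$, the exit of the former at $x$ with the entrance of the latter at $x$; call this node $u_x$. Let $E_1$ and $E_2$ be the sets of arcs of the two parts, $c$ the costs and $\ell$ the lower bounds. Write $s_x$ for the entrance of the prefix network at $x$. Consider the linear program of minimizing $\sum_ec(e)f(e)$ over all real flows $f\ge\ell$ with supply $C_i(x)$ at $s_x$, demand $i$ at $T$, and balance elsewhere. It is feasible, and its objective is bounded below by $0$. Network flow problems with integral supplies and lower bounds then have integral optimal solutions, and cutting an integral flow at the nodes $u_x$ gives a flow from $C_i$ to some $X$ and a flow from $X$ to $T$; conversely, two such flows can be glued. So the optimal value is $\min_X(w_i(X)+v_i(X))=\mathrm{Opt}(i,t_2)$.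

For node potentials $\pi$ let $c^\pi(e)=c(e)+\pi(a)-\pi(a')$ be the reduced cost of the arc $e=(a,a')$. Summing by parts, every flow $f$ as above satisfies
\[
\sum_ec(e)f(e)=\sum_ec^\pi(e)f(e)+i\,\pi(T)-\sum_xC_i(x)\pi(s_x).
\]
If $c^\pi\ge0$, replacing $f$ by $\ell$ in the first sum on the right gives a lower bound for the cost. Linear programming duality, applied to the variables $f-\ell\ge0$, says that the best bound of this form is attained and is tight: there is $\pi$ with $c^\pi\ge0$ and
\[
\mathrm{Opt}(i,t_2)=K_1+K_2,\qquad K_1=\sum_{e\in E_1}c^\pi(e)\ell(e)-\sum_xC_i(x)\pi(s_x),\quad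
K_2=\sum_{e\in E_2}c^\pi(e)\ell(e)+i\,\pi(T).
\]
Put $p(x)=\pi(u_x)$. Let $|X|=i$, let $\varphi$ be a flow in the prefix network from $C_i$ to $X$ and $\psi$ a flow in the window network from $X$ to $T$, both respecting the lower bounds. Summation by parts in each network gives
\begin{align*}
\mathrm{cost}(\varphi)-p(X)&=\sum_{e\in E_1}c^\pi(e)\varphi(e)-\sum_xC_i(x)\pi(s_x)\ge K_1,\\
\mathrm{cost}(\psi)+p(X)&=\sum_{e\in E_2}c^\pi(e)\psi(e)+i\,\pi(T)\ge K_2 .
\end{align*}
Hence $\mathcal E_p(i)\ge K_1-m(i)$ and $\mathcal V_p(i)\ge K_2$, so $\mathcal E_p(i)+\mathcal V_p(i)\ge \mathrm{Opt}(i,t_2)-m(i)=G(i)$. With \eqref{eq:weak}, equality holds.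

\emph{Prices can be made Lipschitz.} If $p(y)-d(x,y)>p(x)$, the prefix will rather deliver at $y$ than at $x$, so the price at $x$ may be raised. Accordingly put
\[
\tilde p(x)=\max_{y\in S}\bigl(p(y)-d(x,y)\bigr).
\]
This is a maximum of functions of $x$ that are $1$-Lipschitz for $d$, so $|\tilde p(x)-\tilde p(y)|\le d(x,y)$. Since $\tilde p\ge p$, we have $\mathcal V_{\tilde p}(i)\ge\mathcal V_p(i)$. For a configuration $X$ with $|X|=i$, replace each element $x$ by a point $y$ that attains the maximum defining $\tilde p(x)$, and let $Y$ be the result. Applying \eqref{eq:lip} to one server after another,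
\[
e_i(X)-\tilde p(X)=e_i(X)+\sum_{x\mapsto y}d(x,y)-p(Y)\ge e_i(Y)-p(Y)\ge\mathcal E_p(i),
\]
where the sum runs over the $i$ replacements. So $\mathcal E_{\tilde p}(i)\ge\mathcal E_p(i)$. Therefore $\mathcal E_{\tilde p}(i)+\mathcal V_{\tilde p}(i)\ge G(i)$, and equality follows from \eqref{eq:weak}. Thus $\tilde p$ has the required properties.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take $p$ from Lemma~\ref{lem:price} for the level $j+1$, and put $H(i)=\mathcal E_p(i)+\mathcal V_p(i)$. Then $G(i)\ge H(i)$ for all $i$, with equality at $i=j+1$. By Lemma~\ref{lem:slopes}(b),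
\[
g_j=G(j)-G(j+1)\ge H(j)-H(j+1)=-\bigl(\mathcal E_p(j+1)-\mathcal E_p(j)\bigr)-\delta_j\ge\min p-\delta_j .
\]
Hence, by Lemma~\ref{lem:slopes}(a), $\delta_r\ge\delta_j\ge\min p-g_j$ for $j\le r\le k-1$. Again by (b), for these $r$,
\[
H(r+1)-H(r)=\mathcal E_p(r+1)-\mathcal E_p(r)+\delta_r\ge-\max p+\min p-g_j\ge-D-g_j .
\]
Summing over $r=j+1,\dots,l$ we get
\[
G(l+1)\ge H(l+1)\ge H(j+1)-(l-j)(g_j+D)=G(j+1)-(l-j)(g_j+D),
\]
and $\sum_{r=j+1}^lg_r=G(j+1)-G(l+1)\le(l-j)(g_j+D)$.
\end{proof}

\subsection*{The smallest case again}
In the example of Section~\ref{sec:cut} the window contains one request, at the point $2$, and a natural price is $p(2)=1$, $p(1)=p(3)=0$. Then $\mathcal V_p(i)=1$ for all $i$: either $X$ contains $2$ and $p(X)\ge1$, or $v_i(X)=1$; and $i$ copies of $1$ attain the value $1$. For the prefix, $e_1(\{1\})=0$ and $e_1(\{2\})=e_1(\{3\})=1$, so $\mathcal E_p(1)=0$.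

For two servers, $\mathcal E_p(2)=0$. Indeed $e_2(\{1,3\})=0$, and we claim that a configuration with $\mu$ servers at $2$ has excess at least $\mu$. At least $2=m(2)$ is paid by time $3$. If nothing moves later, the final configuration is $\{1,3\}$ and $\mu=0$. So if $\mu\ge1$, at least $1$ more is paid, which proves the claim for $\mu=1$. Let $\mu=2$, let $a$ be a server that is at $3$ at time $3$, and let $a'$ be the other one. If $a'$ serves the request $1$ at time $4$, then both servers still have to enter $2$ after time $3$; if $a$ serves it, then $a$ moves from $3$ to $1$ and on to $2$. In both cases at least $2$ more is paid.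

Finally $\mathcal E_p(3)\le e_3(\{1,2,3\})-1=-1$, and $\mathcal E_p(3)\ge\mathcal E_p(2)-\max p=-1$ by Lemma~\ref{lem:slopes}(b). Thus $\mathcal E_p+\mathcal V_p$ takes the values $1,1,0$ at $i=1,2,3$, which are those of $G$. The slopes $0$ and $-1$ of $\mathcal E_p$ are the two ends of the interval $[-\max p,-\min p]$; this is where the whole error $D$ arises.

\subsection*{Uniform metrics}

\begin{proof}[Proof of Corollary~\ref{cor:uniform}]
If $D=0$, all costs vanish. Let $D>0$. All costs, hence all $g_i$, are integer multiples of $D$. Suppose that the claim fails. Then $g_l\ge g_j+2D$ for some $j<l$; choose such $j,l$ with $l-j$ minimal. For $j<i<l$, minimality gives $g_i\le g_j+D$ and $g_l\le g_i+D$, so $g_i=g_j+D$. Hence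
\[
\sum_{r=j+1}^lg_r\ge(l-j-1)(g_j+D)+(g_j+2D)>(l-j)(g_j+D),
\]
which contradicts Theorem~\ref{thm:one}.
\end{proof}

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

The construction extends the three-point example.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $N=j+2$. Take the star with leaves $1,\dots,N$ and edges of length $D/2$, so that distinct leaves have distance $D$; having only one level of edges, it is an HST for every $\alpha$. Let $C_i$ consist of $i$ copies of the leaf $1$, for $1\le i\le k$, and let the requests be
\[
1,2,\dots,N,\,1,2,\dots,N-1 .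
\]
We claim that for $1\le i\le N$ and $0\le q\le N-1$
\begin{equation}\label{eq:opt}
\mathrm{Opt}(i,N+q)=D\bigl(N-1+\max(0,\,q-i+1)\bigr).
\end{equation}

\emph{Lower bound.} For each request choose one server that serves it. Let each server move only at the times of its chosen requests, directly onto the requested leaf; by the triangle inequality the cost does not increase. Now servers enter a leaf only when it is requested. The leaves $2,\dots,N$ are empty until their first requests, so the requests at times $2,\dots,N$ cost $(N-1)D$. Let $1\le r\le q$. The leaf $r$ is not requested at the times $N+1,\dots,N+r-1$, so if it is empty at time $N$, then the request at time $N+r$ costs $D$. At time $N$ one server is at the leaf $N$, which is not among $1,\dots,q$. Hence at most $i-1$ of the leaves $1,\dots,q$ are occupied at time $N$, and at least $q-(i-1)$ of the requests after time $N$ cost $D$.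

\emph{Upper bound.} If $i=1$, the single server moves at every time from $2$ to $N+q$, at cost $(N-1+q)D$. If $i\ge2$, leave one server at $1$, let $i-2$ servers move once each, to serve $2,\dots,i-1$, and let the last server serve $i,\dots,N$. This costs $(i-2)D+(N-i+1)D=(N-1)D$. Afterwards the leaves $1,\dots,i-1$ are occupied, so the requests to them are free, and the last server serves the requests $i,\dots,q$, if any, at cost $D$ each. This proves \eqref{eq:opt}.

Now let $t_1=t_2=N+j+1$, so that $q$ passes from $j$ to $j+1=N-1$. By \eqref{eq:opt}, for $1\le i\le N$,
\[
G(i)=D\bigl(\max(0,\,j+2-i)-\max(0,\,j+1-i)\bigr),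
\]
which is $D,\,D,\,0$ for $i=j,\,j+1,\,j+2$. Therefore $G(j)+G(j+2)=D=2G(j+1)-D$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Towards the Randomized $k$-Server Conjecture: A Primal-Dual Approach},
\texttt{https://www.tau.ac.il/\~{}nivb/download/allocation-soda10.pdf}.

\bibitem{amo}
Ahuja, Magnanti, and Orlin, \emph{Network Flows} (flow decomposition theorem).
\end{thebibliography}

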